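\title{E-pattern languages over finite alphabets: inference from positive data fails for two or more letters}

\begin{abstract}
A pattern is a string of letters and variables, and its E-pattern language consists of the words obtained by substituting arbitrary, possibly empty, words for the variables. We show that over every finite alphabet with at least two letters the class of all E-pattern languages is not inferrable from positive data in Gold's model. This gives a negative answer for alphabets with five or more letters. The proof constructs, uniformly in the size of the alphabet, a pattern whose language is the union of an ascending chain of strictly smaller E-pattern languages, and it does not use computability of the learner. Over a one-letter alphabet the class is inferrable, so among finite alphabets the unary one is the only positive case.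
\end{abstract}

\section{Introduction}

Let $\Sigma$ be a finite nonempty alphabet, whose elements we call \emph{letters} or \emph{terminals}, and let $\mathcal X=\{x_1,x_2,\dots\}$ be an infinite set of \emph{variables} disjoint from $\Sigma$. A \emph{pattern} over $\Sigma$ is a nonempty finite string $\alpha\in(\Sigma\cup\mathcal X)^+$; it is \emph{terminal-free} if $\alpha\in\mathcal X^+$. A \emph{substitution} is a morphism $\sigma\colon(\Sigma\cup\mathcal X)^*\to\Sigma^*$ with $\sigma(d)=d$ for every letter $d$. Variables may be sent to the empty word $\varepsilon$. The \emph{E-pattern language} (extended, or erasing, pattern language) of $\alpha$ is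
\[
L_\Sigma(\alpha)=\{\sigma(\alpha):\sigma\text{ a substitution}\},
\]
and we write $L(\alpha)$ when the alphabet is fixed. For example, $L(x_1ax_1)$ consists of the words $waw$ with $w\in\Sigma^*$. Different patterns can generate the same language, as $L(x_1)=L(x_1x_2x_2)=\Sigma^*$ shows. A substitution $\sigma$ with $\sigma(\alpha)=w$ is a \emph{parse} of $w$ by $\alpha$. A word may have many parses, and the whole paper turns on controlling which words do.

We work in Gold's model of identification in the limit from positive data. A \emph{text} for a language $L$ is an infinite sequence of words whose set of members equals $L$. A \emph{learner} assigns a pattern, its \emph{hypothesis}, to every finite initial segment of a text. A class $\mathcal L$ of E-pattern languages is \emph{inferrable from positive data} if there is a computable learner such that, for every $L\in\mathcal L$ and every text for $L$, the sequence of hypotheses is eventually constant with a value $\alpha$ satisfying $L(\alpha)=L$. A text eventually shows every word of $L$ and never shows a word outside $L$. A hypothesis that is too small is therefore refuted sooner or later, while a hypothesis that is too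 large is never refuted. Inferrability measures whether finitely many examples can protect a learner against the second error.

The problem that we solve is posed in \cite{discontinuities}. It starts from two known results.
\begin{itemize}
\item[(K1)] The class of all terminal-free E-pattern languages over $\Sigma$ is inferrable from positive data if and only if $|\Sigma|\neq2$.
\item[(K2)] For $|\Sigma|\in\{2,3,4\}$ the class of all E-pattern languages over $\Sigma$ is not inferrable from positive data.
\end{itemize}
So the positive part of (K1) does not extend to general patterns over three or four letters, and the extension to larger alphabets is left open: \emph{for a finite alphabet with $|\Sigma|\ge5$, is the class of all E-pattern languages over $\Sigma$ inferrable from positive data?}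

One might guess that it is, at least for large alphabets. In (K1) the failure is confined to two letters and a third letter repairs it. More letters give more room to mark where the value of a variable begins and ends, so that a single word can display the structure of its pattern (Example~\ref{ex:telltale} makes this precise). Terminals use up some of this room, which would explain (K2) as the same phenomenon with a higher threshold. The guess is wrong, because the pattern is chosen after the alphabet: it may contain every letter as a terminal, and it can be built so that each additional letter is useless as a marker.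

\begin{theorem}\label{thm:chain}
Let $\Sigma$ be a finite alphabet with $|\Sigma|\ge2$. There are patterns $\alpha,\beta_1,\beta_2,\dots$ over $\Sigma$ such that
\[
L(\beta_1)\subseteq L(\beta_2)\subseteq\cdots,\qquad \bigcup_{q\ge1}L(\beta_q)=L(\alpha),
\]
and $L(\beta_q)\subsetneq L(\beta_{2q+1})\subseteq L(\alpha)$ for all $q\ge1$.
\end{theorem}

Say that a learner, computable or not, \emph{weakly identifies} a class $\mathcal L$ if on every text for every $L\in\mathcal L$ all but finitely many of its hypotheses generate $L$; the hypotheses may keep changing. A learner that infers $\mathcal L$ weakly identifies it.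

\begin{theorem}\label{thm:negative}
Let $\Sigma$ be a finite alphabet with $|\Sigma|\ge2$, in particular with $|\Sigma|\ge5$. The class of all E-pattern languages over $\Sigma$ is not inferrable from positive data. Moreover, with the patterns of Theorem~\ref{thm:chain}, no learner, computable or not, weakly identifies the subclass $\{L(\alpha)\}\cup\{L(\beta_q):q\ge1\}$.
\end{theorem}

\begin{theorem}\label{thm:classification}
For a finite nonempty alphabet $\Sigma$, the class of all E-pattern languages over $\Sigma$ is inferrable from positive data if and only if $|\Sigma|=1$.
\end{theorem}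

Section~\ref{sec:unary} treats one letter. Section~\ref{sec:telltale} derives Theorems~\ref{thm:negative} and~\ref{thm:classification} from Theorem~\ref{thm:chain}. Section~\ref{sec:chain} reduces Theorem~\ref{thm:chain} to two properties of the single pattern $\alpha$: some words must have many parses, and others essentially one. Section~\ref{sec:two} builds $\alpha$ for two letters, and Section~\ref{sec:more} adds one gadget for each further letter. We write $|w|$ for the length of a word $w$ and $|w|_d$ for the number of occurrences of the letter $d$ in $w$. Variables receive mnemonic names such as $x,u,v$.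

\section{One letter}\label{sec:unary}

Over $\Sigma=\{a\}$ a word is determined by its length. A pattern with $d$ occurrences of the terminal and with variables occurring $k_1,\dots,k_s\ge1$ times generates
\[
\{a^{d+j}:j\in H\},
\]
where $H$ is the additive submonoid of $\mathbb N=\{0,1,2,\dots\}$ generated by $k_1,\dots,k_s$, and $H=\{0\}$ if $s=0$. Finitely many examples determine $d$ and $H$. To make the hypotheses constant as strings we need a canonical generating set of $H$.

Call an element of a submonoid $H\subseteq\mathbb N$ \emph{irreducible} if it is nonzero and is not a sum of two nonzero elements of $H$. The irreducible elements generate $H$, by induction on the size of an element. They belong to every generating set, since an element outside a generating set is $0$ or a sum of at least two nonzero generators. Hence, if $H$ is generated by a given finite set $G$, its irreducible elements form a subset of $G$, and this subset can be computed by listing the elements of $H$ up to $\max G$.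

\begin{proposition}\label{prop:unary}
If $|\Sigma|=1$, the class of all E-pattern languages over $\Sigma$ is inferrable from positive data.
\end{proposition}

\begin{proof}
Let $W$ be the finite set of words seen so far. If $W=\emptyset$ or $W=\{\varepsilon\}$, the learner outputs $x_1$. Otherwise let $d'$ be the least length of a word in $W$, let $g_1<\dots<g_t$ be the irreducible elements of the monoid $H'$ generated by $\{|w|-d':w\in W\}$, and output $a^{d'}x_1^{g_1}\cdots x_t^{g_t}$. This string is nonempty, because $d'=0$ and $t=0$ hold together only for $W=\{\varepsilon\}$. The learner is computable, and its output depends only on the pair $(d',H')$.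

Let the target be given by $d$ and $k_1,\dots,k_s$ as above. At some point the words of lengths $d,d+k_1,\dots,d+k_s$ have all appeared. From then on $d'=d$ and $H'=H$, since $H'$ contains $k_1,\dots,k_s$ and is generated by elements of $H$. Also $W\ne\{\varepsilon\}$, since the target pattern is nonempty, so that $d>0$ or $s\ge1$. Thus the output is constant and generates the target.
\end{proof}

For instance, on a text for $L(a\,x_1^2x_2^3)$ that begins with words of lengths $5,1,4,3$, the hypotheses are $a^5$, $a\,x_1^4$, $a\,x_1^3x_2^4$ and $a\,x_1^2x_2^3$, and the last one is never changed.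

\section{Telltales}\label{sec:telltale}

Let $\mathcal L$ be a class of languages and $L\in\mathcal L$. A finite set $W\subseteq L$ is a \emph{telltale} for $L$ in $\mathcal L$ if there is no $L'\in\mathcal L$ with $W\subseteq L'\subsetneq L$. Once a telltale has been seen, the hypothesis $L$ cannot be too large.

\begin{example}\label{ex:telltale}
Let $\alpha$ be terminal-free with at most $|\Sigma|$ distinct variables, and let $\sigma$ send these variables to pairwise distinct letters. Then $\{\varepsilon,\sigma(\alpha)\}$ is a telltale for $L(\alpha)$ in the class of all E-pattern languages. Indeed, let both words lie in $L(\beta)$. Since $\varepsilon\in L(\beta)$, the pattern $\beta$ is terminal-free. Write $\sigma(\alpha)=\tau(\beta)$, and let $\delta\colon\Sigma^*\to\mathcal X^*$ send $\sigma(y)$ back to $y$ for each variable $y$ of $\alpha$ and erase all other letters. Then $\delta\tau(\beta)=\alpha$, so $\rho(\alpha)=\rho\delta\tau(\beta)\in L(\beta)$ for every substitution $\rho$. Hence $L(\alpha)\subseteq L(\beta)$.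
\end{example}

\begin{proposition}\label{prop:telltale}
If some learner weakly identifies a class $\mathcal L$ of E-pattern languages, then every $L\in\mathcal L$ has a telltale in $\mathcal L$.
\end{proposition}

\begin{proof}
Let $F$ be the learner and let $s_0,s_1,\dots$ be a text for $L$. Every finite sequence of words of $L$ is an initial segment of a text for $L$, so $F$ is defined on it. We first find a finite amount of data after which $F$ can no longer be led away from $L$.

\emph{Claim.} There is a finite sequence $\theta$ of words of $L$ such that $F(\theta\lambda)$ generates $L$ for every finite sequence $\lambda$ of words of $L$.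

Suppose not. Let $\theta_0$ be the empty sequence. Given $\theta_j$, the sequence $\theta_js_j$ does not have the property of the claim, so there is a finite sequence $\lambda_j$ of words of $L$ such that $F(\theta_{j+1})$ does not generate $L$, where $\theta_{j+1}=\theta_js_j\lambda_j$. Each $\theta_j$ is a proper initial segment of $\theta_{j+1}$. The infinite sequence that extends all of them consists of words of $L$ and contains every $s_j$, so it is a text for $L$. On this text $F$ makes infinitely many wrong hypotheses, a contradiction.

Let $W$ be the set of words in $\theta$, and suppose that $W\subseteq L'\subsetneq L$ with $L'\in\mathcal L$. The sequence $\theta$ followed by any text for $L'$ is again a text for $L'$, and all its words lie in $L$. By the claim, all hypotheses from $\theta$ on generate $L\neq L'$, so $F$ fails on a text for $L'$. Hence $W$ is a telltale.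
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:negative} and~\ref{thm:classification}, assuming Theorem~\ref{thm:chain}]
Let $|\Sigma|\ge2$ and let $W\subseteq L(\alpha)$ be finite. Each word of $W$ lies in some $L(\beta_q)$ and the chain is ascending, so $W\subseteq L(\beta_q)$ for a single $q$. Moreover $L(\beta_q)\subsetneq L(\beta_{2q+1})\subseteq L(\alpha)$. Thus $L(\alpha)$ has no telltale in $\{L(\alpha)\}\cup\{L(\beta_q):q\ge1\}$, and by Proposition~\ref{prop:telltale} no learner weakly identifies this class. A learner that infers all E-pattern languages would do so. This proves Theorem~\ref{thm:negative}, and Theorem~\ref{thm:classification} follows with Proposition~\ref{prop:unary}.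
\end{proof}

\begin{remark}
For $|\Sigma|\ge3$ the patterns in Theorem~\ref{thm:chain} cannot all be terminal-free: otherwise the argument above would contradict (K1).
\end{remark}

\section{From one pattern to a chain}\label{sec:chain}

The basic way to produce a sublanguage of $L(\alpha)$ is to substitute strings of variables into $\alpha$. If a morphism $\varphi\colon(\Sigma\cup\mathcal X)^*\to(\Sigma\cup\mathcal X)^*$ fixes every terminal and $\varphi(\alpha)$ is nonempty, then
\begin{equation}\label{eq:inclusion}
L(\varphi(\alpha))\subseteq L(\alpha),
\end{equation}
because $\tau\varphi$ is a substitution whenever $\tau$ is.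

Fix two letters $a\ne b$ and three variables $x,u,v$ of $\alpha$. A triple $t=(X,U,V)$ of words over $\{a,b\}$ is a possible list of values for $x,u,v$. We can store this triple inside a pattern: take new variables $\xi_t,\eta_t$, spell $X,U,V$ with $\xi_t$ in place of $a$ and $\eta_t$ in place of $b$, and substitute the results for $x,u,v$. Many triples can be stored at once by concatenating their spellings; to recover one triple, send its two variables to $a$ and $b$ and erase the others. Storing more and more triples gives an ascending chain.

The difficulty is strictness, since $\xi_t$ and $\eta_t$ may take arbitrary values. If the triples $(a,\varepsilon,\varepsilon)$, $(\varepsilon,a,\varepsilon)$ and $(\varepsilon,\varepsilon,a)$ are stored, their variables $\xi_t$ are free copies of $x,u,v$, and the new pattern generates all of $L(\alpha)$. We therefore store only triples in which both letters occur in $UV$. Then every new variable in the image of $x$ also occurs in the image of $uv$, and the value of $x$ cannot be much longer than the value of $uv$. A pattern cannot ask directly whether both letters occur in $UV$, but it can compare $uv$ with $vu$. If $UV\ne VU$, then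 both letters occur in $UV$, because two powers of one letter commute. This leads to the following definition.

Call a substitution $\sigma$ \emph{essential} if $\sigma(x),\sigma(u),\sigma(v)\in\{a,b\}^*$ and $\sigma(u)\sigma(v)\ne\sigma(v)\sigma(u)$. The substitutions that we do not store must be redundant, and some words must force a long value of $x$ against a short value of $uv$.

\begin{proposition}\label{prop:chain}
Let $a\neq b$ be letters of $\Sigma$, let $x,u,v$ be distinct variables, and let $\alpha$ be a pattern over $\Sigma$ with the following two properties.
\begin{itemize}
\item[(R)] \emph{Re-parsing.} For every substitution $\sigma$ that is not essential there is a substitution $\sigma'$ with $\sigma'(\alpha)=\sigma(\alpha)$ and $\sigma'(x)=\sigma'(u)=\sigma'(v)=\varepsilon$.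
\item[(T)] \emph{Test words.} For every $p\ge1$ there is a word $w_p\in L(\alpha)$ such that every parse $\tau$ of $w_p$ by $\alpha$ has $\tau(x)=a^p$, $\tau(u)=a$ and $\tau(v)=b$.
\end{itemize}
Then there are patterns $\beta_1,\beta_2,\dots$ as in Theorem~\ref{thm:chain}.
\end{proposition}

\begin{proof}
For $q\ge1$ let $T_q$ be the finite set of triples $t=(X_t,U_t,V_t)$ of words over $\{a,b\}$ of length at most $q$ with $U_tV_t\ne V_tU_t$. Then $T_1\subseteq T_2\subseteq\cdots$. Fix a linear order on $\bigcup_qT_q$. For each triple $t$ take variables $\xi_t,\eta_t$, all distinct from each other, from $x,u,v$ and from the variables of $\alpha$, and let $\rho_t$ be the morphism on $\{a,b\}^*$ with $a\mapsto\xi_t$, $b\mapsto\eta_t$. Let $\varphi_q$ fix all terminals and all variables other than $x,u,v$, and put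
\[
\varphi_q(x)=\prod_{t\in T_q}\rho_t(X_t),\qquad \varphi_q(u)=\prod_{t\in T_q}\rho_t(U_t),\qquad \varphi_q(v)=\prod_{t\in T_q}\rho_t(V_t),
\]
with the products taken in the fixed order. (For $q=1$ there are six triples, with $\{U_t,V_t\}=\{a,b\}$ and $X_t\in\{\varepsilon,a,b\}$; so $\varphi_1(x)$ has length four, and $\varphi_1(u),\varphi_1(v)$ have length six.) Since $(a,a,b)\in T_q$, the three products are nonempty, and $\beta_q=\varphi_q(\alpha)$ is a pattern.

\emph{Inclusions.} By \eqref{eq:inclusion}, $L(\beta_q)\subseteq L(\alpha)$. The morphism that erases $\xi_t,\eta_t$ for $t\in T_{q+1}\setminus T_q$ and fixes all other symbols maps $\beta_{q+1}$ to $\beta_q$, so $L(\beta_q)\subseteq L(\beta_{q+1})$ by \eqref{eq:inclusion}.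

\emph{Union.} Let $w=\sigma(\alpha)$. If $\sigma$ is not essential, take $\sigma'$ from (R), and let $\tau$ erase all $\xi_t,\eta_t$ and agree with $\sigma'$ on the other variables. Then $\tau\varphi_q$ agrees with $\sigma'$ on the variables of $\alpha$, so $w\in L(\beta_q)$ for every $q$. If $\sigma$ is essential, the triple $t=(\sigma(x),\sigma(u),\sigma(v))$ lies in $T_q$ as soon as $q$ bounds the three lengths. Let $\tau$ send $\xi_t$ to $a$ and $\eta_t$ to $b$, erase $\xi_{t'},\eta_{t'}$ for $t'\ne t$, and agree with $\sigma$ on the other variables. Then $\tau\varphi_q$ agrees with $\sigma$ on the variables of $\alpha$, so $w\in L(\beta_q)$ for every $q$ with $t\in T_q$.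

\emph{Strictness.} Let $\tau$ be any substitution. For $t\in T_q$ we have $|X_t|_a,|X_t|_b\le q$ and $|U_tV_t|_a,|U_tV_t|_b\ge1$. Therefore
\begin{equation}\label{eq:ratio}
\begin{split}
|\tau\varphi_q(x)|&=\sum_{t\in T_q}\bigl(|X_t|_a\,|\tau(\xi_t)|+|X_t|_b\,|\tau(\eta_t)|\bigr)\\
&\le q\sum_{t\in T_q}\bigl(|\tau(\xi_t)|+|\tau(\eta_t)|\bigr)\le q\,|\tau\varphi_q(uv)|.
\end{split}
\end{equation}
If $w_{2q+1}=\tau(\beta_q)$, then $\tau\varphi_q$ is a parse of $w_{2q+1}$ by $\alpha$, and (T) gives $|\tau\varphi_q(x)|=2q+1$ and $|\tau\varphi_q(uv)|=2$. This contradicts \eqref{eq:ratio}, so $w_{2q+1}\notin L(\beta_q)$. On the other hand, a parse of $w_{2q+1}$ by $\alpha$ is essential with triple $(a^{2q+1},a,b)\in T_{2q+1}$, so $w_{2q+1}\in L(\beta_{2q+1})$ by the previous paragraph. Together with the inclusions this gives $L(\beta_q)\subsetneq L(\beta_{2q+1})\subseteq L(\alpha)$.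
\end{proof}

\begin{remark}
Erasing is used in both the inclusions and the union, and it cannot be avoided. If variables had to take nonempty values, a word $w$ could be generated only by patterns of length at most $|w|$. Up to renaming of variables there are finitely many of these, so only finitely many languages would contain $w$, and no ascending chain could have infinitely many distinct members.
\end{remark}

\section{Two letters}\label{sec:two}

It remains to find $\alpha$ with (R) and (T). The two properties pull in opposite directions: (R) asks for variables that can take over the values of $x,u,v$, and (T) asks that on the test words these variables be forced to stay empty. Put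
\[
\mu=v\,u\,x\,v,\qquad \nu=u\,v\,x\,v,\qquad \#=abba .
\]
Canceling the common suffix $\sigma(xv)$ shows that $\sigma(\mu)=\sigma(\nu)$ if and only if $\sigma(u)$ and $\sigma(v)$ commute. For $\Sigma=\{a,b\}$ let
\begin{equation}\label{eq:binary}
\alpha=y_0\,\nu\,z\;\#\;y_0\,\mu\;\#
\end{equation}
with two further variables $y_0,z$. The variable $z$ plays no role for two letters; it is needed in Section~\ref{sec:more}.

Property (R) holds because $y_0$ stands directly before both $\nu$ and $\mu$. Over two letters, a substitution $\sigma$ that is not essential has $\sigma(\mu)=\sigma(\nu)$. Erase $x,u,v$, send $y_0$ to $\sigma(y_0\mu)$ and keep $\sigma(z)$. The first segment becomes $\sigma(y_0\mu)\sigma(z)=\sigma(y_0\nu z)$ and the second becomes $\sigma(y_0\mu)$, as before. For example, $u\mapsto a$, $v\mapsto aa$, $x\mapsto b$, $y_0,z\mapsto\varepsilon$ gives $aaabaa\,\#\,aaabaa\,\#$, which is also obtained from $y_0\mapsto aaabaa$ alone.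

For (T) send $x,u,v$ to $a^p,a,b$ and erase $y_0,z$. This gives
\[
w_p=aba^pb\;\#\;ba^{p+1}b\;\#,\qquad\text{for instance}\quad w_1=abab\;abba\;baab\;abba .
\]
Now the two segments begin with different letters, so their common prefix $y_0$ should be empty. To argue in this way we must first know that an arbitrary parse cuts $w_p$ at the same places. This is the purpose of the separator $\#$.

\begin{lemma}[Alignment]\label{lem:align}
Let $\gamma=\gamma_1\#\gamma_2\#\cdots\gamma_D\#$ with strings $\gamma_j\in(\Sigma\cup\mathcal X)^*$, and let $\sigma$ be a substitution such that no $\sigma(\gamma_j)$ contains the factor $bb$. If $\tau(\gamma)=\sigma(\gamma)$, then $\tau(\gamma_j)=\sigma(\gamma_j)$ for all $j$.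
\end{lemma}

\begin{proof}
Let $w=\sigma(\gamma)$. An occurrence of $bb$ in $w$ does not lie inside one $\sigma(\gamma_j)$, so it meets one of the $D$ separators. Since $abba$ begins and ends with $a$, it is the middle of that separator. An occurrence of $abba$ in $w$ is determined by its middle, so $abba$ occurs in $w$ exactly at the $D$ positions where $\sigma$ places the separators. The parse $\tau$ places the $D$ separators at $D$ distinct occurrences of $abba$, from left to right, hence at the same positions as $\sigma$. The factors between consecutive separators therefore agree.
\end{proof}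

\begin{lemma}[The core equations]\label{lem:core}
Let $p\ge1$ and let $Y,U,V,X,Z$ be words with
\[
Y\,U\,V\,X\,V\,Z=a\,b\,a^p\,b,\qquad Y\,V\,U\,X\,V=b\,a^{p+1}\,b .
\]
Then $X=a^p$, $U=a$ and $V=b$.
\end{lemma}

\begin{proof}
The word $Y$ is a prefix of a word beginning with $a$ and of a word beginning with $b$, so $Y=\varepsilon$. If $V=\varepsilon$, then $UX=ba^{p+1}b$ is a prefix of $UXZ=aba^pb$, which is false. So $V\ne\varepsilon$, and $V$ begins and ends with $b$, being a prefix and a suffix of $ba^{p+1}b$. This word has only two letters $b$ and $V$ occurs twice in $VUXV$, so $|V|_b=1$ and $V=b$. Then $UX=a^{p+1}$. In the first equation $U$ is a power of $a$ followed by $b$, so $U=a$, and $X=a^p$.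
\end{proof}

Neither $aba^pb$ nor $ba^{p+1}b$ contains $bb$, because $p\ge1$. So by Lemma~\ref{lem:align} every parse of $w_p$ by \eqref{eq:binary} satisfies the equations of Lemma~\ref{lem:core}, and (T) holds. With Proposition~\ref{prop:chain} this proves Theorem~\ref{thm:chain} for two letters.

\begin{remark}
The second $v$ in $\mu$ and $\nu$ keeps $v$ from absorbing the value of $x$. Without it the segments would be $uvx\mapsto aba^p$ and $vux\mapsto ba^{p+1}$, and these are also produced by $u\mapsto a$, $v\mapsto ba^p$, $x\mapsto\varepsilon$.
\end{remark}

\section{More letters}\label{sec:more}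

\subsection{What a third letter breaks}

Let $c$ be a third letter and apply $x\mapsto c$, $u\mapsto a$, $v\mapsto b$, $y_0,z\mapsto\varepsilon$ to the pattern \eqref{eq:binary}. The result is $abcb\,\#\,bacb\,\#$. A parse with $x,u,v$ erased would, by Lemma~\ref{lem:align}, make $bacb$ a prefix of $abcb$. So (R) fails. Storing the triple $(c,a,b)$ does not help: it needs a third variable $\zeta$ for the letter $c$, this variable occurs in the image of $x$ but not in that of $uv$, and sending $\zeta$ to $a^p$ produces every test word. Here the third letter acts as the marker of Example~\ref{ex:telltale}. We have to change $\alpha$ so that a word in which $c$ occurs in the value of $\mu$ can be parsed without $x,u,v$.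

In that case $y_0$ cannot absorb both $\nu$ and $\mu$, so we absorb them on the right: $\nu$ into $z$, and $\mu$ into a new variable $r_0$, the second segment becoming $y_0\mu r_0$. On test words $r_0$ must be forced to be empty. This is done by three new segments,
\[
C=e\,\ell\,\mu\,r_0,\qquad A=f\,c\,y\,h\,\ell\,\mu,\qquad B=g\,c\,y\,\ell\,\mu,
\]
which on a test word have the images $m$, $cam$ and $cm$, where $m=ba^{p+1}b$ and $h\mapsto a$.
\begin{itemize}
\item On a test word the terminal $c$ has only one place to go. Then $y$ is a common prefix of $am$ and $m$, hence empty, and $B$ says that $\ell\mu$ has the full length $|m|$. The segment $C$ says that $\ell\mu r_0$ has length at most $|m|$, so $r_0$ is empty.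
\item If $c$ occurs in the value of $\mu$, the terminal $c$ of $A$ and $B$ can slide onto that occurrence. What lies to its left goes into $f$ and $g$. What lies to its right is the same word in both segments and goes into $y$. Then $\ell$ is emptied, $e$ takes over its value in $C$, and $r_0$ is free to absorb $\mu$.
\item If the values of $u$ and $v$ commute, $\ell$ absorbs $\mu$ in all three segments.
\end{itemize}
With several additional letters the gadgets are connected in series. The gadget for $c_k$ receives a variable $r_{k-1}$ and ends in a variable $r_k$, which can absorb $\mu$ when $c_k$ does not help, and which is handed to the next gadget. The last gadget has no such variable, so a chain of absorptions to the right can only end by sliding some terminal $c_i$.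

\subsection{The pattern}

Let $\Sigma=\{a,b,c_1,\dots,c_n\}$ with $n=|\Sigma|-2\ge0$. Take pairwise distinct variables
\[
x,u,v,y_0,z;\qquad e_k,f_k,g_k,h_k,y_k,\ell_k\ (1\le k\le n);\qquad r_k\ (0\le k\le n-1),
\]
and let the symbol $r_n$ stand for the empty string. With $\mu,\nu,\#$ as in Section~\ref{sec:two}, define the \emph{segments}
\[
A_0=y_0\,\nu\,z,\qquad B_0=y_0\,\mu\,r_0,
\]
and, for $1\le k\le n$,
\[
C_k=e_k\,\ell_k\,\mu\,r_{k-1},\qquad A_k=f_k\,c_k\,y_k\,h_k\,\ell_k\,\mu\,r_k,\qquad B_k=g_k\,c_k\,y_k\,\ell_k\,\mu\,r_k .
\]
Let
\begin{equation}\label{eq:alpha}
\alpha=A_0\#B_0\#\;C_1\#A_1\#B_1\#\;\cdots\;C_n\#A_n\#B_n\# .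
\end{equation}
For $n=0$ this is \eqref{eq:binary}. The pattern has one gadget for each letter other than $a$ and $b$; this is where finiteness of $\Sigma$ is used.

\subsection{Re-parsing}

\begin{lemma}\label{lem:reparse}
The pattern \eqref{eq:alpha} has property \textup{(R)}.
\end{lemma}

\begin{proof}
Let $\sigma$ be a substitution that is not essential. Then $\sigma(u)$ and $\sigma(v)$ commute, or some letter $c_i$ occurs in $\sigma(xuv)$. We define $\sigma'$ with $\sigma'(x)=\sigma'(u)=\sigma'(v)=\varepsilon$, so that $\sigma'(\mu)=\sigma'(\nu)=\varepsilon$, and check that every segment has the same image under $\sigma$ and $\sigma'$. Variables that are not mentioned keep their $\sigma$-values.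

\emph{Case 1: $\sigma(u)$ and $\sigma(v)$ commute.} Everything is absorbed to the left. Put $\sigma'(y_0)=\sigma(y_0\mu)$ and $\sigma'(\ell_k)=\sigma(\ell_k\mu)$ for $1\le k\le n$. Since $\sigma(\mu)=\sigma(\nu)$, we get $\sigma'(y_0\nu)=\sigma(y_0\nu)$ and $\sigma'(y_0\mu)=\sigma(y_0\mu)$, while $z$ and $r_0$ are unchanged; this settles $A_0$ and $B_0$. Each of $C_k,A_k,B_k$ with $k\ge1$ contains the factor $\ell_k\mu$, we have $\sigma'(\ell_k\mu)=\sigma(\ell_k\mu)$, and the other symbols of these segments are unchanged.

\emph{Case 2: $c_i$ occurs in $\sigma(xuv)$.} All of $x,u,v$ occur in $\mu$, so $\sigma(\mu)=Pc_iQ$ for some words $P,Q$. We absorb to the right before gadget $i$, slide $c_i$ in gadget $i$, and absorb to the left after it: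
\begin{align*}
\sigma'(z)&=\sigma(\nu z), & \sigma'(r_j)&=\sigma(\mu r_j)\quad(0\le j<i),\\
\sigma'(f_i)&=\sigma(f_ic_iy_ih_i\ell_i)\,P, & \sigma'(g_i)&=\sigma(g_ic_iy_i\ell_i)\,P,\\
\sigma'(y_i)&=Q, & \sigma'(h_i)&=\sigma'(\ell_i)=\varepsilon,\\
\sigma'(e_i)&=\sigma(e_i\ell_i), & \sigma'(\ell_k)&=\sigma(\ell_k\mu)\quad(i<k\le n).
\end{align*}
The variables $r_j$ with $j<i$ exist, since $i\le n$. We go through the segments.
\begin{itemize}
\item $A_0$: $\sigma'(A_0)=\sigma(y_0)\,\sigma(\nu z)=\sigma(A_0)$.
\item $B_0$, and $C_k,A_k,B_k$ with $1\le k<i$: each ends with a factor $\mu r_j$ with $j<i$, and $\sigma'(\mu r_j)=\sigma(\mu r_j)$. The variables before this factor are $y_0$ or among $e_k,f_k,g_k,h_k,y_k,\ell_k$, and these are unchanged.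
\item $C_i$: $\sigma'(e_i\ell_i)=\sigma(e_i\ell_i)$ and $\sigma'(\mu r_{i-1})=\sigma(\mu r_{i-1})$.
\item $A_i$ and $B_i$: the value of $r_i$ is unchanged and $\sigma'(h_i\ell_i\mu)=\varepsilon$, so
\begin{align*}
\sigma'(A_i)&=\sigma(f_ic_iy_ih_i\ell_i)\,P\cdot c_i\cdot Q\cdot\sigma(r_i)=\sigma(A_i),\\
\sigma'(B_i)&=\sigma(g_ic_iy_i\ell_i)\,P\cdot c_i\cdot Q\cdot\sigma(r_i)=\sigma(B_i).
\end{align*}
\item $C_k,A_k,B_k$ with $k>i$: $\sigma'(\ell_k\mu)=\sigma(\ell_k\mu)$. The variables $e_k,f_k,g_k,h_k,y_k$ are unchanged, and so are $r_{k-1}$ and $r_k$, because $k-1\ge i$.
\end{itemize}
In both cases $\sigma'(\alpha)=\sigma(\alpha)$.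
\end{proof}

\begin{example}
Let $n=1$, $c=c_1$, and take again $x\mapsto c$, $u\mapsto a$, $v\mapsto b$, now with $h_1\mapsto a$ and all other variables erased. The segments $A_0,B_0,C_1,A_1,B_1$ have the images $abcb$, $bacb$, $bacb$, $cabacb$, $cbacb$. Here $P=ba$ and $Q=b$, and the new parse is $z\mapsto abcb$, $r_0\mapsto bacb$, $f_1\mapsto caba$, $g_1\mapsto cba$, $y_1\mapsto b$, with all other variables erased. Indeed $caba\cdot c\cdot b=cabacb$ and $cba\cdot c\cdot b=cbacb$.
\end{example}

\subsection{Test words}

For $p\ge1$ let $\sigma_p$ be the substitution with $x\mapsto a^p$, $u\mapsto a$, $v\mapsto b$, $h_k\mapsto a$ for $1\le k\le n$, and all other variables erased. Put $w_p=\sigma_p(\alpha)$.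

\begin{lemma}\label{lem:test}
Every parse $\tau$ of $w_p$ by the pattern \eqref{eq:alpha} has $\tau(x)=a^p$, $\tau(u)=a$ and $\tau(v)=b$. Thus \eqref{eq:alpha} has property \textup{(T)}.
\end{lemma}

\begin{proof}
Let $m=\sigma_p(\mu)=ba^{p+1}b$. The images of the segments under $\sigma_p$ are
\[
A_0\mapsto aba^pb,\quad B_0\mapsto m,\quad C_k\mapsto m,\quad A_k\mapsto c_k\,a\,m,\quad B_k\mapsto c_k\,m .
\]
None of them contains $bb$, so by Lemma~\ref{lem:align} the segments have the same images under $\tau$. We want to apply Lemma~\ref{lem:core} to $A_0$ and $B_0$, and for this we need $\tau(r_0)=\varepsilon$.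

Let $1\le k\le n$. The letter $c_k$ occurs in $c_kam$ and in $c_km$ only in the first position, so the terminal $c_k$ of $A_k$ and of $B_k$ stands there. Hence $\tau(f_k)=\tau(g_k)=\varepsilon$ and
\[
\tau(y_k\,h_k\,\ell_k\,\mu\,r_k)=a\,m,\qquad \tau(y_k\,\ell_k\,\mu\,r_k)=m .
\]
The word $\tau(y_k)$ is a prefix of $am$, which begins with $a$, and of $m$, which begins with $b$. So $\tau(y_k)=\varepsilon$ and $\tau(\ell_k\mu r_k)=m$. Comparing with $\tau(e_k\ell_k\mu r_{k-1})=\tau(C_k)=m$, we obtain
\[
|\tau(\ell_k\mu)|+|\tau(r_{k-1})|\le|m|=|\tau(\ell_k\mu)|+|\tau(r_k)| ,
\]
that is, $|\tau(r_{k-1})|\le|\tau(r_k)|$. Therefore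
\[
|\tau(r_0)|\le|\tau(r_1)|\le\dots\le|\tau(r_n)|=0 ,
\]
since $r_n$ is the empty string; for $n=0$ this is the convention itself. Now $\tau(y_0\nu z)=aba^pb$ and $\tau(y_0\mu)=ba^{p+1}b$. These are the equations of Lemma~\ref{lem:core} for the $\tau$-values of $y_0,u,v,x,z$, and the lemma gives the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:chain}]
Since $|\Sigma|\ge2$, we can choose letters $a\ne b$ and form the pattern \eqref{eq:alpha}. It has properties (R) and (T) by Lemmas~\ref{lem:reparse} and~\ref{lem:test}, and Proposition~\ref{prop:chain} supplies the patterns $\beta_q$.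
\end{proof}

By Section~\ref{sec:telltale}, this also completes the proofs of Theorems~\ref{thm:negative} and~\ref{thm:classification}.

\begin{thebibliography}{1}

\bibitem{discontinuities}
\emph{Discontinuities in pattern inference},
\texttt{https://dspace.lboro.ac.uk/\allowbreak dspace-jspui/\allowbreak bitstream/\allowbreak 2134/\allowbreak 3469/\allowbreak 3/\allowbreak Reidenbach\_\allowbreak TCS\_\allowbreak Discontinuities\_\allowbreak Pattern\_\allowbreak Inference.pdf}.

\end{thebibliography}
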